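# The residue of $5^{[p/8]}$ modulo primes $p=c^2+d^2=x^2+5y^2$

## 1. The case $c+di=A^2-80B_0^2$

Let $p\equiv 1,9\pmod{20}$ be a prime, written in two ways:
$$p=c^2+d^2=x^2+5y^2 .$$
Then $-1\equiv(c/d)^2$ and $-5\equiv(x/y)^2$ are squares modulo $p$, hence so is $5$. If $p\equiv 1\pmod 8$, then $5^{(p-1)/8}$ has fourth power $5^{(p-1)/2}\equiv1$, so it is one of the four fourth roots of unity modulo $p$. Since $(d/c)^2\equiv-1$, these are $\pm1$ and $\pm d/c$. (A fraction modulo $p$ means multiplication by the inverse.) Which of the four is it, in terms of $c,d,x,y$?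

The numbers $c,d,x,y$ are only determined up to order and sign, so we normalize. For a nonzero integer $m=2^\alpha m_0$ with $m_0$ odd, call $m_0$ the **odd part** of $m$; it carries the sign of $m$. We require $c\equiv1\pmod 4$ and that the odd parts of $d,x,y$ are $\equiv1\pmod 4$. This fixes all signs. For example $41=5^2+4^2=(-6)^2+5\cdot1^2$: we take $x=-6$ because its odd part is $-3\equiv1\pmod4$.

**Quartic symbols.** Everything takes place in $\mathbb Z[i]$, with $N\alpha=\alpha\bar\alpha$. Call $\beta\in\mathbb Z[i]$ *odd* if $1+i\nmid\beta$; then $N\beta\equiv1\pmod4$. For an odd prime $\rho$ and $\alpha$ prime to $\rho$, the symbol $(\frac\alpha\rho)_4$ is the power of $i$ with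
$$\alpha^{(N\rho-1)/4}\equiv\Big(\frac\alpha\rho\Big)_4\pmod\rho .$$
It is extended multiplicatively to odd $\beta$ in the lower place. It is multiplicative in both places, depends only on $\alpha$ mod $\beta$ and on the ideal $(\beta)$, and is $1$ if $\beta$ is a unit. Also $(\frac{\bar\alpha}{\bar\beta})_4=\overline{(\frac\alpha\beta)_4}$. Example: for $\lambda=2+i$, of norm $5$, the exponent is $1$, so $(\frac\alpha\lambda)_4$ is simply the power of $i$ congruent to $\alpha$; from $2\equiv-i\pmod{2+i}$ we get $(\frac2{2+i})_4=-i$.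

For coprime rational integers $a,n$ with $n$ odd,
$$\Big(\frac an\Big)_4=1. \tag{1}$$
It suffices to take $n=\ell$ prime. If $\ell\equiv1\pmod4$, $\ell=\lambda\bar\lambda$, the symbols at $\lambda$ and $\bar\lambda$ are conjugate and cancel. If $\ell\equiv3\pmod4$, then $a^{(\ell^2-1)/4}=(a^{\ell-1})^{(\ell+1)/4}\equiv1$.

**Primary numbers.** Call $\alpha=a+bi$ *primary* if $\alpha\equiv1\pmod{2+2i}$. The multiples of $2+2i$ are the numbers with both coordinates even and coordinate sum divisible by $4$, so primary means: $b$ is even and $a+b\equiv1\pmod4$. Thus $3+2i$, $-1+2i$ and $-3$ are primary; $2+i$ is not, but $i(2+i)=-1+2i$ is. In general $(\mathbb Z[i]/(2+2i))^*$ has order $4$ and $1,i,-1,-i$ are distinct in it, so every odd number has exactly one primary associate. Products and conjugates of primary numbers are primary. For primary $\alpha=a+bi$ we always write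
$$b=2b',\qquad a=1-2b'+4k. \tag{2}$$
Then $N\alpha=a^2+4b'^2\equiv(1-2b')^2+4b'^2=1-4b'+8b'^2\equiv1+4b'\pmod8$, so
$$\frac{N\alpha-1}4\equiv b'\pmod2. \tag{3}$$
For all odd $\alpha,\beta$ we have $N(\alpha\beta)-1=(N\alpha-1)(N\beta-1)+(N\alpha-1)+(N\beta-1)$, and the first product is divisible by $16$; hence $(N\alpha-1)/4$ is additive modulo $4$ under multiplication of numbers.

**Quartic reciprocity** (Ireland–Rosen, *A Classical Introduction to Modern Number Theory*, Ch. 9). For coprime primary $\alpha,\beta$,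
$$\Big(\frac\alpha\beta\Big)_4=(-1)^{\frac{N\alpha-1}4\cdot\frac{N\beta-1}4}\Big(\frac\beta\alpha\Big)_4. \tag{4}$$
For primes this is the textbook law; it extends to coprime primary numbers by the additivity just noted. There is no sign if one of the two norms is $\equiv1\pmod 8$, in particular if one of the two is a rational integer. Finally, from the definition and additivity,
$$\Big(\frac i\alpha\Big)_4=i^{(N\alpha-1)/4}\ (\alpha\text{ odd}),\qquad \Big(\frac{-1}\alpha\Big)_4=(-1)^{b'}\ (\alpha\text{ primary}). \tag{5}$$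

Two elementary facts, for a prime $q\equiv1\pmod4$. For $A,B\in\mathbb Z[i]$ put $w=\bar AB$; since $\mathrm{Re}(w^2)=|w|^2-2(\mathrm{Im}\,w)^2$, expanding $|A^2-qB^2|^2=|A|^4+q^2|B|^4-2q\,\mathrm{Re}(w^2)$ gives
$$|A^2-qB^2|^2=\big(|A|^2-q|B|^2\big)^2+q\,\big(2\,\mathrm{Im}\,\bar AB\big)^2. \tag{6}$$
Further, if $p\ne q$ is a prime and $p=x^2+qy^2=X^2+qY^2$, then $X=\pm x$ and $Y=\pm y$. Indeed $\mathbb Z[\sqrt{-q}]$ is the ring of integers of $\mathbb Q(\sqrt{-q})$, because $-q\equiv3\pmod4$; the primes over $p$ are $(x\pm y\sqrt{-q})$; $X+Y\sqrt{-q}$ has norm $p$, so it generates one of them; and the units are $\pm1$.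

**Proposition 1.** Let $p$, $c,d,x,y$ be as above, and suppose that $\pi=c+di$ has the form $\pi=A^2-80B_0^2$ with $A,B_0$ primary. Then $p\equiv1\pmod8$, $8\mid y$, and
$$5^{(p-1)/8}\equiv\begin{cases}\pm(-1)^{d/4}&\text{if }x\equiv\pm c\pmod5,\\ \pm(-1)^{d/4}\,\frac dc&\text{if }x\equiv\pm d\pmod5\end{cases}\pmod p.$$

**Step 1: find $x$, $y$ and $d$ modulo $8$.** Write $A=a+2b'i$. The imaginary part of $A^2$ is $4ab'$ with $a$ odd, and $80B_0^2$ is divisible by $16$. So $4\mid d$ and $d/4\equiv b'\pmod2$. Hence $p\equiv c^2\equiv1\pmod8$, and $\pi$ is primary. By (6) with $B=4B_0$, $p=X^2+5Y^2$ where $X=|A|^2-80|B_0|^2$ and $Y=8\,\mathrm{Im}(\bar AB_0)$. So $X=\pm x$, $Y=\pm y$, and $8\mid y$. As $X\equiv|A|^2\equiv1\pmod4$ and $x$ is odd, hence $\equiv1\pmod4$, we get $X=x$.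

**Step 2: turn the power of $5$ into a quartic symbol.** A common prime of $A$ and $B_0$ would divide $\pi$ to the second power, so $A,B_0$ are coprime. If $\pi\mid B_0$ then $\pi\mid A$, and if $\pi\mid A$ then $\pi\mid80B_0^2$, so $\pi\mid B_0$ (its norm $p$ is odd and $\neq5$); both are impossible. A prime dividing $A$ and $5$ would divide $\pi$, impossible. Now $A^2\equiv5B^2\pmod\pi$ with $B=4B_0$, so
$$5^{(p-1)/8}\equiv(A/B)^{(p-1)/4}\equiv T:=\Big(\frac A\pi\Big)_4\Big(\frac B\pi\Big)_4^{-1}\pmod\pi.$$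

**Step 3: compute $T$ by reciprocity.** Since $p\equiv1\pmod8$, (4) has no sign when $\pi$ is involved. Since $16=(1+i)^8$ and $4=-(1+i)^4$, we have $(\frac{16}A)_4=1$ and $(\frac4\pi)_4=(\frac{-1}\pi)_4=1$. Therefore
$$\Big(\frac A\pi\Big)_4=\Big(\frac\pi A\Big)_4=\Big(\frac{-80B_0^2}A\Big)_4=(-1)^{b'}\Big(\frac5A\Big)_4\Big(\frac{B_0}A\Big)_4^2,\qquad \Big(\frac B\pi\Big)_4=\Big(\frac{B_0}\pi\Big)_4=\Big(\frac\pi{B_0}\Big)_4=\Big(\frac A{B_0}\Big)_4^2 .$$
The sign in (4) disappears on squaring, so $(\frac{B_0}A)_4^2=(\frac A{B_0})_4^2$. Everything involving $B_0$ cancels: $T=(-1)^{b'}(\frac5A)_4=(-1)^{d/4}(\frac5A)_4$.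

**Step 4: evaluate $(\frac5A)_4$.** Let $\lambda=2+i$. By (4), and since $(\frac A{\bar\lambda})_4=\overline{(\frac{\bar A}\lambda)_4}=(\frac{\bar A}\lambda)_4^{-1}$,
$$\Big(\frac5A\Big)_4=\Big(\frac A5\Big)_4=\Big(\frac A\lambda\Big)_4\Big(\frac{\bar A}\lambda\Big)_4^{-1}=\Big(\frac{A^2(A\bar A)^{-1}}\lambda\Big)_4\equiv\frac{c+di}x\pmod\lambda,$$
because $A^2\equiv\pi$ and $A\bar A\equiv X=x$ modulo $5$. Now $c^2+d^2\equiv x^2\equiv\pm1\pmod5$, and the squares modulo $5$ are $0,\pm1$, so exactly one of $c,d$ is divisible by $5$ and $x\equiv\pm$ the other one. If $x\equiv\pm c$, the symbol is $\pm1$; if $x\equiv\pm d$, it is $\pm i$. Finally $c+di\equiv0$ gives $i\equiv-c/d\equiv d/c\pmod\pi$, and a congruence modulo $\pi$ between rational numbers prime to $p$ in the denominator is a congruence modulo $p$. $\square$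

**Example.** $A=-5-2i$, $B_0=1$: $A^2=21+20i$, so $\pi=-59+20i$ and $p=3881$, a prime. Here $X=29-80=-51$, $Y=16$, so $x=-51$, $y=16$, and $x\equiv-c\pmod5$. The proposition predicts $5^{485}\equiv-(-1)^5=1\pmod{3881}$, and successive squaring confirms this.

What changes when $\pi$ does not have this shape?

## 2. All four cases, and a general prime $q\equiv5\pmod8$

For an integer $y$ let $\delta(y)=1$ if $8\mid y$ and $\delta(y)=-1$ otherwise; so $\delta(16)=1$ and $\delta(4)=\delta(3)=-1$. The greatest integer function is written $[\cdot]$. The following statement is posed as a conjecture in "Quartic, octic residues and Lucas sequences" (http://danshango.com/__local/5/FB/9E/32AD4919A005AD6001B84400BDE_5FC85B09_63398.pdf), with the task to prove or disprove it. It is true, and we shall prove it.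

**Theorem 2.** Let $p\equiv1,9\pmod{20}$ be a prime, $p=c^2+d^2=x^2+5y^2$ with $c,d,x,y\in\mathbb Z$, $c\equiv1\pmod4$, and the odd parts of $d,x,y$ all of the form $4k+1$. Then
$$5^{[p/8]}\equiv\begin{cases}\pm(-1)^{\frac d4}\delta(y)\pmod p&\text{if }p\equiv1\pmod8\text{ and }x\equiv\pm c\pmod5,\\ \pm(-1)^{\frac d4}\delta(y)\frac dc\pmod p&\text{if }p\equiv1\pmod8\text{ and }x\equiv\pm d\pmod5,\\ \pm\delta(x)\frac{dy}{cx}\pmod p&\text{if }p\equiv5\pmod8\text{ and }x\equiv\pm c\pmod5,\\ \mp\delta(x)\frac yx\pmod p&\text{if }p\equiv5\pmod8\text{ and }x\equiv\pm d\pmod5.\end{cases}$$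
In each case the upper signs go together and the lower signs go together.

**Theorem 3.** Let $q\equiv5\pmod8$ be a prime and let $p\neq q$ be a prime with $p=c^2+d^2=x^2+qy^2$, where $c\equiv1\pmod4$ and the odd parts of $d,x,y$ are $\equiv1\pmod4$. Then there is a unique $k$ mod $4$ with $\left(\frac{c+di}x\right)^{(q-1)/4}\equiv i^k\pmod q$ in $\mathbb Z[i]$, and
$$q^{[p/8]}\equiv\begin{cases}(-1)^{d/4}\,\delta(y)\,(d/c)^k\pmod p&\text{if }p\equiv1\pmod8,\\[2pt] \delta(x)\,(d/c)^k\,\dfrac{dy}{cx}\pmod p&\text{if }p\equiv5\pmod8.\end{cases}$$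

In Theorem 3, $p$ is odd because $x^2+qy^2=2$ is impossible. So $d$ is even and $p\equiv1\pmod4$. Also $dxy\neq0$, because $p$ is not a square and $p\ne q$; so the odd parts make sense.

**Theorem 3 implies Theorem 2.** For $q=5$ the exponent $(q-1)/4$ is $1$. As in Step 4 of Section 1, exactly one of $c,d$ is divisible by $5$ and $x\equiv\pm$ the other. If $x\equiv\pm c$, then $(c+di)/x\equiv\pm1$, so $(d/c)^k\equiv\pm1$. If $x\equiv\pm d$, then $(c+di)/x\equiv\pm i$, so $(d/c)^k\equiv\pm d/c$ (recall $(d/c)^3\equiv-d/c$). Inserting this gives the first three lines at once, and the fourth because $\pm\frac dc\cdot\frac{dy}{cx}\equiv\mp\frac yx$. $\square$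

**Two primes by hand.** For $p=41$: $c=5$, $d=4$, $x=-6$, $y=1$ and $x\equiv d\pmod5$. The second line predicts $(-1)^1\cdot(-1)\cdot\frac45=\frac45$, and indeed $5^5=3125\equiv9$ with $9\cdot5=45\equiv4\pmod{41}$. For $p=101$: $c=1$, $d=10$, $x=9$, $y=2$ and $x\equiv-c\pmod5$. The third line predicts $-\delta(9)\frac{20}9=\frac{20}9$, and $5^{12}\equiv92$ with $92\cdot9=828\equiv20\pmod{101}$.

These two primes show what Proposition 1 does not cover.

1. For $101$ we have $1+10i=1-5(-1+i)^2$. So $\pi=A^2-5B^2$ with $A=1$, but $B=i(1+i)$ is not divisible by $4$. We need the symbols of $i$ and $1+i$, hence congruences modulo $16$.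
2. As $101\equiv5\pmod8$, $\pi$ is not primary, reciprocity produces signs, and $[p/8]=(p-5)/8$, so $(A/B)^{(p-5)/4}$ is not a symbol: a leftover factor $B/A$ has to be identified.
3. For $41$ no unit multiple of $\pi$ has the form $A^2-5B^2$ with $A,B\in\mathbb Z[i]$. By (6) that would give $41=X^2+5Y^2$ with $Y=2\,\mathrm{Im}(\bar AB)$ even, but $Y=\pm1$ by uniqueness.
4. For general $q$ there are class groups between us and such a formula.

## 3. Why $\sqrt5\equiv ix/y$ loses a sign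

Before attacking this list, one should ask whether $A$ and $B$ are needed at all. Let $p\equiv1\pmod8$, so that $\pi=c+di$ is primary.

Direct reciprocity gives the square of what we want: with $\lambda=2+i$, as in Step 4 of Section 1,
$$5^{(p-1)/4}\equiv\Big(\frac5\pi\Big)_4=\Big(\frac\pi5\Big)_4=\Big(\frac{\pi^2(\pi\bar\pi)^{-1}}\lambda\Big)_4=\Big(\frac{(\pi/x)^2}\lambda\Big)_4,$$
since $\pi\bar\pi=p\equiv x^2\pmod5$. This is $1$ if $x\equiv\pm c$ and $-1$ if $x\equiv\pm d$. So we know which pair $\pm1$ or $\pm d/c$ contains $5^{(p-1)/8}$; only a sign is missing.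

To get the sign we need the quartic symbol of a square root of $5$ modulo $\pi$. There is an obvious one: $x^2\equiv-5y^2$ gives $(ix/y)^2\equiv5$, so
$$5^{(p-1)/8}\equiv\Big(\frac i\pi\Big)_4\Big(\frac x\pi\Big)_4\Big(\frac y\pi\Big)_4^{-1}\pmod\pi.$$
Apart from symbols of $i$ and $2$, reciprocity turns this into $(\frac\pi{x_0})_4(\frac\pi{y_0})_4^{-1}$, where $x_0,y_0$ are the odd parts. Here the calculation stops. The relation $p=x^2+5y^2$ says that $\pi\bar\pi\equiv5y^2\pmod{x_0}$ and $\pi\bar\pi\equiv x^2\pmod{y_0}$. It is a statement about $\pi\bar\pi$, and $\pi\bar\pi$ modulo a rational odd $n$ only controls the square: $(\frac\pi n)_4^2$ is the Jacobi symbol of $\pi\bar\pi$ modulo $|n|$. (For a prime $n=\ell\equiv3\pmod4$, $\pi^{(\ell^2-1)/2}=(\pi^{\ell+1})^{(\ell-1)/2}\equiv(\pi\bar\pi)^{(\ell-1)/2}$, since $\pi^\ell\equiv\bar\pi$; for $\ell=\lambda\bar\lambda$ the two quadratic symbols multiply to that of $\pi\bar\pi$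 at $\lambda$.) The symbol itself is not determined: modulo $3$ the numbers $1$ and $i$ both have norm $1$, but $(\frac13)_4=1$ and $(\frac i3)_4=i^2=-1$. The sign we lack is exactly the one that the norm does not see.

Section 1 avoided this because its relation involved $\pi$ and not $\pi\bar\pi$: modulo $A$, $\pi$ is $-5$ times a square, and modulo $B_0$ it is a square. So the plan is to use the field $L=\mathbb Q(i,\sqrt q)$ and write a power of $\pi$ as a relative norm from $L$ to $\mathbb Q(i)$, that is, as $A^2-qB^2$, allowing the denominators that the ring of integers of $L$ forces. The other relative norm, from $L$ to $\mathbb Q(\sqrt{-q})$, then recovers $x$ and $y$.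

## 4. The quartic symbols of $1+i$ and $2$, and squares modulo $16$

**Lemma 4.** For primary $\alpha=a+bi$, in the notation (2),
$$\Big(\frac{1+i}\alpha\Big)_4=i^{(a-b-1-b^2)/4}=i^{\,k-b'-b'^2},\qquad\Big(\frac{1+i}\alpha\Big)_4^2=(-1)^k,\qquad\Big(\frac2\alpha\Big)_4=i^{-b'}, \tag{7}$$
$$\alpha^2\equiv1-4b'+8k-4b'i\pmod{16},\qquad|\alpha|^2\equiv1+4b'+8k\pmod{16}. \tag{8}$$
In particular $\alpha^2\equiv1\pmod4$.

*Proof.* **Step 1: the congruences (8).** We have $a^2=(1-2b'+4k)^2\equiv1-4b'+4b'^2+8k\pmod{16}$, so $a^2-b^2\equiv1-4b'+8k$. Further $2ab=4ab'\equiv4b'-8b'^2\equiv-4b'\pmod{16}$, and $a^2+b^2\equiv1-4b'+8b'^2+8k\equiv1+4b'+8k$, using $8b'^2\equiv8b'\pmod{16}$ both times.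

**Step 2: the exponent for $1+i$ is additive, so that primes suffice.** Put $D(\alpha)=a-b-1-b^2=4(k-b'-b'^2)$. For primary $\alpha=a+bi$, $\beta=e+fi$ the product is $(ae-bf)+(af+be)i$, so
$$D(\alpha\beta)=(a-b)(e-f)-2bf-1-(af+be)^2 .$$
Hence
$$D(\alpha\beta)-D(\alpha)-D(\beta)=(a-b-1)(e-f-1)-2bf(1+ae)-f^2(a^2-1)-b^2(e^2-1).$$
Each term is divisible by $16$: $a-b\equiv e-f\equiv1\pmod4$; $4\mid bf$ and $2\mid1+ae$; $4\mid f^2,b^2$ and $8\mid a^2-1,e^2-1$. So $D/4$ is additive modulo $4$, and since a primary number is a product of primary primes, it suffices to prove the first formula for primary primes.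

**Step 3: rational $n\equiv1\pmod4$, where the claim is $(\frac{1+i}n)_4=i^{(n-1)/4}$.** Both sides are multiplicative in $n$, so take $n=\ell\equiv1\pmod4$ or $n=-\ell$ with $\ell\equiv3\pmod4$ prime. For $n=-\ell$: $(1+i)^\ell\equiv1+i^\ell=1-i\pmod\ell$, so $(1+i)^{\ell-1}\equiv\frac{1-i}{1+i}=-i$, and the symbol is $(-i)^{(\ell+1)/4}=i^{(n-1)/4}$. For $n=\ell=\lambda\bar\lambda$: the symbol is $(\frac{1+i}\lambda)_4(\frac{1-i}\lambda)_4^{-1}=(\frac i\lambda)_4=i^{(\ell-1)/4}$.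

**Step 4: a nonrational primary prime $\alpha=a+bi$.** Now $a^2+b^2$ is a rational prime, $a,b$ are coprime and nonzero, and $ai\equiv b\pmod\alpha$. So $a(1+i)\equiv n:=a+b\pmod\alpha$, where $n\equiv1\pmod4$ is odd and prime to $2ab$, hence to $a^2+b^2=n^2-2ab$. By (4), (1) and Step 3, and since $\alpha\equiv a(1-i)\pmod n$,
$$\Big(\frac n\alpha\Big)_4=\Big(\frac\alpha n\Big)_4=\Big(\frac{a(1-i)}n\Big)_4=i^{-(n-1)/4}.$$
Next let $a^*=(-1)^{(a-1)/2}a\equiv1\pmod4$. Since $a\equiv1-b\pmod4$, $(a-1)/2\equiv b/2\pmod2$. With (5), (4) and (1),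
$$\Big(\frac a\alpha\Big)_4=(-1)^{b/2}\Big(\frac{a^*}\alpha\Big)_4=(-1)^{b/2}\Big(\frac\alpha{a^*}\Big)_4=(-1)^{b/2}\Big(\frac{bi}a\Big)_4=i^{\,b+(a^2-1)/4}.$$
So $(\frac{1+i}\alpha)_4=(\frac n\alpha)_4(\frac a\alpha)_4^{-1}$ has exponent $-\frac{a+b-1}4-b-\frac{a^2-1}4$. Subtract this from $\frac{a-b-1-b^2}4$ and multiply by $4$; the result is
$$a^2+2a-b^2+4b-3=(a+1)^2-(b-2)^2=(a+b-1)(a-b+3)\equiv0\pmod{16}.$$
This proves the first formula.

**Step 5: the remaining formulas.** Since $b'+b'^2$ is even, squaring gives $i^{2k-2(b'+b'^2)}=(-1)^k$. As $2=-i(1+i)^2$, the exponent for $2$ is $-\frac{N\alpha-1}4+2k$ modulo $4$, and $\frac{N\alpha-1}4\equiv b'+2k\pmod4$ by (8). So it is $-b'$. $\square$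

## 5. The symbol of $A/B$ when $A^2-qB^2$ equals $\gamma$ or $2u\gamma$

We fix the situation that generalizes Section 1. Here $\gamma$ plays the role of $\pi$; later it will be a power of $\pi$.

Let $q\equiv5\pmod8$ be a prime, $q=\lambda\bar\lambda$ in $\mathbb Z[i]$. Let $\gamma=c+di$ with $c\equiv1\pmod4$ and $d$ even, let $P=c^2+d^2$ be prime to $q$ and not a perfect square, and assume $d\equiv2\pmod8$ whenever $d\equiv2\pmod4$. Thus $P\equiv1\pmod8$ if and only if $4\mid d$, and otherwise $P\equiv5\pmod8$. Let $A,B\in\mathbb Z[i]$ be coprime and nonzero with one of the following.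

* **(I)** $A$ is primary, $(1+i)\mid B$, and $A^2-qB^2=\gamma$. Put $X=|A|^2-q|B|^2$, $Y=2\,\mathrm{Im}(\bar AB)$.
* **(II)** $A,B_0$ are primary, $B=iB_0$, and $A^2-qB^2=A^2+qB_0^2=2u\gamma$ with $u=\pm1$. Put $X=\frac12(|A|^2-q|B_0|^2)$, $Y=\mathrm{Im}(\bar AB)=\mathrm{Re}(\bar AB_0)$.

In (II), $X$ is an integer because $|A|^2$ and $|B_0|^2$ are odd. By (6), $X^2+qY^2=P$ in both cases. Since $q\nmid P$ and $P$ is not a square, $XY\ne0$ and $q\nmid X$. Let $\sigma_x,\sigma_y=\pm1$ be the signs for which $\sigma_xX$ and $\sigma_yY$ have odd part $\equiv1\pmod4$. For an integer $z$ prime to $q$ put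
$$\eta(z)=\Big(\frac{\gamma z^{-1}}\lambda\Big)_4,\qquad\text{so that}\qquad\eta(-z)=-\eta(z), \tag{9}$$
where $z^{-1}$ is an inverse modulo $q$; the second part holds because $(\frac{-1}\lambda)_4=(-1)^{(q-1)/4}=-1$.

All symbols below make sense. A prime dividing $A$ and $q$ is odd and would divide $\gamma$, against $\gcd(P,q)=1$; so $A$ is prime to $q$. A prime dividing $\gamma$ and $B$ divides $A$, which is impossible. A prime dividing $\gamma$ and $A$ divides $qB^2$, hence $q$ or $B$, which is impossible. So $A$ and $B$ are prime to $\gamma$, and we put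
$$T=\Big(\frac A\gamma\Big)_4\Big(\frac B\gamma\Big)_4^{-1}.$$

**Example.** For $101$: $\gamma=1+10i$, $A=1$, $B=-1+i$ is of type (I), with $X=-9$, $Y=2$. For $41$: $\gamma=5+4i$, $A=1-4i$, $B=i$, $B_0=1$ is of type (II) with $u=-1$, since $A^2+5=-10-8i=-2\gamma$; here $X=6$, $Y=1$.

**Proposition 5.** $T=(-1)^{d/4}\,\delta(Y)\,\sigma_x\,\eta(X)$ if $P\equiv1\pmod8$, and $T=\delta(X)\,\sigma_y\,\eta(X)$ if $P\equiv5\pmod8$.

*Proof.* Write $A=a+2b'i$, $a=1-2b'+4k$. In (I) write $B=i^j(1+i)^mB_0$ with $B_0$ primary, $m\ge1$, $0\le j\le3$. In both cases $B_0=a_0+2b_0'i$, $a_0=1-2b_0'+4k_0$. Put $\bar AB_0=e+fi$. It is primary, so $e$ is odd, $f$ is even and $e+f\equiv e-f\equiv1\pmod4$.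

**Step 1: the symbols that occur in every case.** As in Section 1, reciprocity with the rational number $q\equiv1\pmod4$ gives
$$\Big(\frac qA\Big)_4=\Big(\frac Aq\Big)_4=\Big(\frac A\lambda\Big)_4\Big(\frac{\bar A}\lambda\Big)_4^{-1}=\Big(\frac{A^2(A\bar A)^{-1}}\lambda\Big)_4 .$$
In (I), $A^2\equiv\gamma$ and $A\bar A\equiv X\pmod q$. In (II), $A^2\equiv2u\gamma$ and $A\bar A\equiv2X\pmod q$. With (9),
$$\Big(\frac qA\Big)_4=\eta(X)\ \text{ in (I)},\qquad\Big(\frac qA\Big)_4=u\,\eta(X)\ \text{ in (II)}. \tag{10}$$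
Squaring (4) gives $(\frac{B_0}A)_4^2=(\frac A{B_0})_4^2$. In case (I), by (5) and (7),
$$\Big(\frac BA\Big)_4^2=(-1)^{jb'+mk}\Big(\frac{B_0}A\Big)_4^2=(-1)^{jb'+mk}\Big(\frac A{B_0}\Big)_4^2. \tag{11}$$
Also $-qB^2=-q(-1)^j(2i)^mB_0^2$ in (I). The imaginary part of $A^2$ is divisible by $4$; that of $-qB^2$ is $\equiv2\pmod4$ for $m=1$ and $\equiv0\pmod4$ for $m\ge2$. So $4\mid d$ if and only if $m\ge2$.

**Step 2: case (I) with $P\equiv1\pmod8$, so $m\ge2$; reduction to symbols of $i$ and $1+i$.** Now $\gamma$ is primary and $(P-1)/4$ is even, so reciprocity with $\gamma$ has no sign: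
$$\Big(\frac A\gamma\Big)_4=\Big(\frac\gamma A\Big)_4=\Big(\frac{-qB^2}A\Big)_4,\qquad\Big(\frac{B_0}\gamma\Big)_4=\Big(\frac\gamma{B_0}\Big)_4=\Big(\frac{A^2}{B_0}\Big)_4 .$$
By (5), (10) and (11) the symbols of $B_0$ cancel and
$$T=\eta(X)\,(-1)^{b'+jb'+mk}\Big(\frac i\gamma\Big)_4^{-j}\Big(\frac{1+i}\gamma\Big)_4^{-m}. \tag{12}$$
Since $16\mid d^2$ and $(c+1)/2$ is odd, $(P-1)/8\equiv(c^2-1)/8\equiv(c-1)/4\pmod2$. Hence
$$\Big(\frac i\gamma\Big)_4=(-1)^{(c-1)/4},\qquad\Big(\frac{1+i}\gamma\Big)_4=i^{(c-d-1)/4}. \tag{13}$$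
Moreover $4\mid|B|^2$, so $X\equiv|A|^2\equiv1\pmod4$ and $\sigma_x=1$. It remains to get $c,d$ modulo $16$ from (8).

**Step 3: $m=2$.** Here $-qB^2=4q(-1)^jB_0^2\equiv4(-1)^j\pmod{16}$, because $q\equiv B_0^2\equiv1\pmod4$. So
$$c\equiv1-4b'+8k+4(-1)^j,\qquad d\equiv-4b'\pmod{16}.$$
Thus $(c-1)/4\equiv b'+1$ and $d/4\equiv b'\pmod2$, while $(c-d-1)/4\equiv2k+(-1)^j\pmod4$ is odd, so $(\frac{1+i}\gamma)_4^{-2}=-1$. From (12),
$$T=\eta(X)(-1)^{b'+jb'}(-1)^{j(b'+1)}(-1)=-(-1)^{b'+j}\eta(X).$$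
On the other side, $Y=2\,\mathrm{Im}(i^j\cdot2i\cdot(e+fi))=4\,\mathrm{Im}(i^{j+1}(e+fi))$ is $\pm4e$ for $j$ even and $\pm4f$ for $j$ odd, so $\delta(Y)=-(-1)^j$. Hence $T=(-1)^{d/4}\delta(Y)\eta(X)$, as claimed.

**Step 4: $m\ge3$.** Put $\kappa=1$ if $m=3$ and $\kappa=0$ if $m\ge4$. Since $(2i)^3=-8i$ and $16\mid(2i)^m$ for $m\ge4$, $-qB^2\equiv8\kappa i\pmod{16}$. So
$$c\equiv1-4b'+8k,\qquad d\equiv-4b'+8\kappa\pmod{16},$$
hence $(c-1)/4\equiv d/4\equiv b'\pmod2$ and $(c-d-1)/4\equiv2(k+\kappa)\pmod4$. From (12) and (13),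
$$T=\eta(X)(-1)^{b'+jb'+mk}(-1)^{jb'}(-1)^{m(k+\kappa)}=\eta(X)(-1)^{b'+m\kappa}=\eta(X)(-1)^{b'+\kappa}.$$
If $m\ge4$, then $4\mid B$ and $8\mid Y$. If $m=3$, then $(1+i)^3=2(-1+i)$ and $Y=4\,\mathrm{Im}(i^j(-1+i)(e+fi))$, where $(-1+i)(e+fi)=-(e+f)+(e-f)i$ has two odd coordinates, so $Y\equiv4\pmod8$. Thus $\delta(Y)=(-1)^\kappa$ and $T=(-1)^{d/4}\delta(Y)\eta(X)$.

**Step 5: case (I) with $P\equiv5\pmod8$, so $m=1$; the parity of $j$.** By (8) for $B_0$, with $2q\equiv10$ and $8q\equiv8\pmod{16}$,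
$$-qB^2=-2qi(-1)^jB_0^2\equiv8b_0'(1+i)-10(-1)^ji\pmod{16}.$$
Indeed $B_0^2\equiv1-4b_0'-4b_0'i\pmod8$, and $i(1+i)=-1+i$ with $-8\equiv8\pmod{16}$. So
$$c\equiv1-4b'+8k+8b_0',\qquad d\equiv-4b'+8b_0'-10(-1)^j\pmod{16}. \tag{14}$$
The hypothesis $d\equiv2\pmod8$ says $4b'+2(-1)^j\equiv-2\pmod8$: $b'$ is odd for $j$ even, and even for $j$ odd. So $j\equiv b'+1\pmod2$, and $jb'$ is even.

**Step 6: $m=1$, evaluation of $T$.** Since $c\equiv1$ and $d\equiv2\pmod4$, $-\gamma$ is primary, and $(P-1)/4$ is odd. By (4) and (5),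
$$\Big(\frac A\gamma\Big)_4=(-1)^{b'}\Big(\frac{-\gamma}A\Big)_4=(-1)^{b'}\Big(\frac{qB^2}A\Big)_4,\qquad\Big(\frac{B_0}\gamma\Big)_4=(-1)^{b_0'}\Big(\frac{-A^2}{B_0}\Big)_4=\Big(\frac{A^2}{B_0}\Big)_4 .$$
With (10) and (11) this gives $T=\eta(X)(-1)^{b'+jb'+k}(\frac i\gamma)_4^{-j}(\frac{1+i}\gamma)_4^{-1}$. We need the two symbols. As $d$ is twice an odd number, $d^2\equiv4\pmod{16}$; as $c\equiv1+4b'\pmod8$, $c^2\equiv1+8b'\pmod{16}$. So $P-1\equiv4+8b'\pmod{16}$ and $(\frac i\gamma)_4=i(-1)^{b'}$. By (7) for $-\gamma=-c-di$, $(\frac{1+i}\gamma)_4=i^{(-c+d-1-d^2)/4}$, and by (14)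
$$-c+d-1-d^2\equiv-6-8k-10(-1)^j\pmod{16}.$$
This is $-8k$ for $j$ even and $4-8k$ for $j$ odd, so the symbol is $(-1)^k$, respectively $i(-1)^k$. Since $jb'$ is even,
$$T=\eta(X)(-1)^{b'}i^{-j}\cdot\begin{cases}1&j\text{ even ($b'$ odd)}\\-i&j\text{ odd ($b'$ even)}\end{cases}=\begin{cases}-\eta(X)&j=0,1,\\ \eta(X)&j=2,3.\end{cases}$$

**Step 7: $m=1$, comparison.** Since $(1+i)(e+fi)=(e-f)+(e+f)i$, the number $Y/2=\mathrm{Im}(i^j((e-f)+(e+f)i))$ equals $e+f,\ e-f,\ -(e+f),\ -(e-f)$ for $j=0,1,2,3$. As $e\pm f\equiv1\pmod4$, $\sigma_y=1$ for $j=0,1$ and $\sigma_y=-1$ for $j=2,3$. So $T=-\sigma_y\eta(X)$. Finally $X=|A|^2-2q|B_0|^2$ is odd, so $\delta(X)=-1$ and $T=\delta(X)\sigma_y\eta(X)$.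

**Step 8: case (II), congruences and a formula for $T$.** Write $q=5+8r$ and
$$K=k+k_0+r,\qquad S=b'+b_0',\qquad D=b'-b_0' .$$
By (8), with $20\equiv4\pmod{16}$, we have $qB_0^2\equiv5+8r-4b_0'+8k_0-4b_0'i$ and $q|B_0|^2\equiv5+8r+4b_0'+8k_0\pmod{16}$. So
$$2u\gamma\equiv6-4S(1+i)+8K,\qquad2X\equiv-4+4D+8K\pmod{16},$$
$$uc\equiv3-2S+4K,\qquad ud\equiv-2S,\qquad X\equiv-2+2D+4K\pmod8. \tag{15}$$
Hence $P\equiv1\pmod8$ if and only if $S$ is even, and $(P-1)/4\equiv S\pmod2$. Since $c\equiv1\pmod4$, $u=-1$ for $S$ even and $u=1$ for $S$ odd. Put $\rho=-u\gamma$. For $S$ even $\rho=\gamma$ with $4\mid d$; for $S$ odd $\rho=-\gamma$ with $d\equiv2\pmod4$. In both cases $\rho$ is primary, and $2\rho=-(A^2+qB_0^2)$. By (4),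
$$\Big(\frac A\gamma\Big)_4=(-1)^{b'S}\Big(\frac\rho A\Big)_4=(-1)^{b'S}\Big(\frac2A\Big)_4^{-1}\Big(\frac{-qB_0^2}A\Big)_4,$$
$$\Big(\frac{B_0}\gamma\Big)_4=(-1)^{b_0'S}\Big(\frac\rho{B_0}\Big)_4=(-1)^{b_0'S}\Big(\frac2{B_0}\Big)_4^{-1}\Big(\frac{-A^2}{B_0}\Big)_4 .$$
Divide, and divide by $(\frac i\gamma)_4$ since $B=iB_0$. The squares of symbols between $A$ and $B_0$ cancel. By (7), $(\frac2A)_4^{-1}(\frac2{B_0})_4=i^{b'-b_0'}=i^D$. By (5) the symbols of $-1$ give $(-1)^{b'+b_0'}=(-1)^S$, and $(-1)^{S\cdot S}(-1)^S=1$. With (10),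
$$T=\Big(\frac i\gamma\Big)_4^{-1}i^D\,u\,\eta(X). \tag{16}$$

**Step 9: case (II) with $S$ even.** Then $D=S-2b_0'$ is even, $u=-1$, and $(\frac i\gamma)_4=(-1)^{(c-1)/4}$ as in (13). By (15), $c-1\equiv4+2S+4K$ and $d\equiv2S\pmod8$. So $(c-1)/4\equiv1+S/2+K$ and $d/4\equiv S/2\pmod2$, and (16) gives
$$T=-(-1)^{1+S/2+K}(-1)^{D/2}\eta(X)=(-1)^{S/2+D/2+K}\eta(X).$$
On the other side $Y=e$ is odd, so $\delta(Y)=-1$, and $X\equiv-2+4(D/2+K)\pmod8$ gives $\sigma_x=-(-1)^{D/2+K}$. Hence $(-1)^{d/4}\delta(Y)\sigma_x\eta(X)=(-1)^{S/2+D/2+K}\eta(X)=T$.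

**Step 10: case (II) with $S$ odd.** Then $D$ is odd and $u=1$. Here $d\equiv2\pmod8$ by hypothesis and $d\equiv-2S\pmod8$, so $S\equiv-1\pmod4$. Hence $c-1\equiv2-2S+4K\equiv4+4K\pmod8$, so $c^2\equiv1+8(1+K)\pmod{16}$. With $d^2\equiv4\pmod{16}$ we get $(P-1)/4\equiv1+2(1+K)\pmod4$ and $(\frac i\gamma)_4=-i(-1)^K$. By (16),
$$T=(-1)^Ki^{D+1}\eta(X)=(-1)^{K+(D+1)/2}\eta(X).$$
On the other side $X\equiv4\big(\frac{D-1}2+K\big)\pmod8$, so $\delta(X)=(-1)^{(D-1)/2+K}$. Also $f=2ab_0'-2a_0b'\equiv2D\equiv2\pmod4$, so from $e+f\equiv1\pmod4$ we get $Y=e\equiv-1\pmod4$ and $\sigma_y=-1$. Hence $\delta(X)\sigma_y\eta(X)=(-1)^{(D+1)/2+K}\eta(X)=T$. $\square$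

**Check.** For $41$, $A=1-4i$, $B_0=1$: $b'=-2$, $k=-1$, $b_0'=k_0=r=0$, so $K=-1$, $S=D=-2$ and $T=-\eta(6)$. Modulo $\lambda=2+i$, $\gamma/6\equiv4i\equiv-i$, so $T=i$. Directly: $i\equiv4/5\equiv9\pmod\gamma$, $A/B\equiv6/9\equiv28\pmod{41}$, and $28^{10}=(28^2)^5\equiv5^5\equiv9\equiv i$.

## 6. Class numbers and generators in $\mathbb Q(i,\sqrt q)$

Let $p,q,c,d,x,y$ be as in Theorem 3. Put $\pi=c+di$, $L=\mathbb Q(i,\sqrt q)$, $\omega=\frac{1+\sqrt q}2$. The discriminants $-4$ and $q$ are coprime, so $\mathcal O_L=\mathbb Z[i][\omega]$. As $p\nmid xy$ (otherwise $p$ divides both and $p^2\mid p$), $-q$ is a square modulo $p$; so is $-1$, hence so is $q$. Since $p\nmid2q$, $\pi$ splits in $L$: $(\pi)=\mathfrak P\mathfrak P'$ with $\mathfrak P\ne\mathfrak P'$ of residue degree $1$.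

**Lemma 6.** The class number $h$ of $L$ is odd. For $q=5$ it is $1$.

*Proof.* **Step 1: $q=5$, by Minkowski's bound.** The discriminant is $(-4)(5)(-20)=400$ and the bound is $\frac{4!}{4^4}\big(\frac4{3.14159\ldots}\big)^2\sqrt{400}<3.05$. Since $2$ is inert in $\mathbb Q(\sqrt5)$ and $3$ is inert in $\mathbb Q(i)$, primes of $L$ over $2$ and $3$ have residue degree at least $2$. So there are no ideals of norm $2$ or $3$, and $h=1$.

**Step 2: general $q$, by counting invariant classes.** Chevalley's ambiguous class number formula (Lang, *Cyclotomic Fields*, Ch. 13 §4) says: for a cyclic extension $L/K$ with group $G$, the number of $G$-invariant ideal classes of $L$ is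
$$\frac{h(K)\prod_ve(v)}{[L:K]\,[E_K:E_K\cap N_{L/K}L^*]},$$
with $v$ over all places of $K$ and $E_K$ the unit group. Take $K=\mathbb Q(i)$, so $h(K)=1$. As $\omega^2-\omega+\frac{1-q}4=0$ has discriminant $q$, $L/K$ is ramified exactly at $\lambda,\bar\lambda$, with $e=2$; the infinite place of $K$ is complex. Now $E_K=\langle i\rangle$, and $-1=i^2$ is the norm of $i$. But $i$ is not a norm: at $\lambda$ the extension is totally ramified quadratic, so an element with unit norm is a local unit there, congruent to some $s\in\mathbb F_q$, and its norm is $\equiv s^2$, a square; whereas $i^{(q-1)/2}=(-1)^{(q-1)/4}=-1$ modulo $\lambda$. So the index is $2$, and there is exactly $\frac{1\cdot2\cdot2}{2\cdot2}=1$ invariant class. If $h$ were even, the group $G$ of order $2$ would act on the nontrivial $2$-Sylow subgroup of the class group; orbits have length $1$ or $2$, so the number of fixed points would be even and positive, hence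 at least $2$. This is a contradiction. $\square$

**Lemma 7.** There is $n\equiv1\pmod8$ ($n=1$ if $q=5$) and, possibly after interchanging $\mathfrak P,\mathfrak P'$, a generator $\Pi$ of $\mathfrak P^n$ such that with $\gamma=\pi^n$ either $\Pi=A+B\sqrt q$ with $A,B,\gamma$ as in (I), or $(1-i)\Pi$ is, up to a power of $i$, equal to $A+B\sqrt q$ with $A,B,\gamma$ as in (II). All hypotheses of Section 5 hold.

*Proof.* **Step 1: the ring $\mathcal O_L/2\mathcal O_L$, which decides about denominators.** Let $t=1+i$, so $t^2=2i$. Since $q\equiv5\pmod8$, $\frac{1-q}4$ is odd, so $\omega^2+\omega+1\equiv0\pmod2$. Hence $\mathcal O_L/2\mathcal O_L=\mathbb F_4[t]/(t^2)$ with $\mathbb F_4=\mathbb F_2[\omega]$, and every element prime to $2$ is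
$$\equiv\omega^\kappa(1+st)\pmod2,\qquad s\in\{0,1,\omega,1+\omega\}.$$

**Step 2: a generator with $\Pi\equiv1+st\pmod2$.** For $q=5$ take $n=1$, $\mathfrak P=(\Pi_0)$ with $\Pi_0\equiv\omega^\kappa(1+st)$, and $\Pi=\Pi_0\omega^{-\kappa}$; here $\omega$ is a unit. In general let $\mathfrak P^h=(\Pi_0)$, $n=9h^2$ and $\Pi=\Pi_0^{9h}$, which generates $\mathfrak P^n$. As $h$ is odd, $n\equiv1\pmod8$. Modulo $2$, $\omega^3=1$ and $(1+st)^2=1$, and $9h$ is an odd multiple of $3$; so $\Pi\equiv1+st$.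

**Step 3: the number $\gamma=\pi^n=c_n+d_ni$.** Since $d$ is even, the binomial theorem gives $c_n\equiv c^n\equiv1\pmod4$ and, because $8\mid d^3$,
$$d_n\equiv nc^{n-1}d\equiv d\pmod8. \tag{17}$$
If $d_n\equiv2\pmod4$, then $d\equiv2\pmod4$, and as its odd part is $\equiv1\pmod4$, $d\equiv2\pmod8$; so $d_n\equiv2\pmod8$. The norm $P=p^n$ is prime to $q$ and not a square, as $n$ is odd. Also $\gamma\equiv1\pmod2$.

**Step 4: $s\in\{0,1\}$ leads to (I).** Then $\Pi\in\mathbb Z[i]+2\mathcal O_L=\mathbb Z[i]+\mathbb Z[i]\sqrt q$ (recall $2\omega=1+\sqrt q$), so $\Pi=A+B\sqrt q$. The relative norm of $\mathfrak P$ to $\mathbb Z[i]$ is $(\pi)$, so $A^2-qB^2=v\gamma$ with a unit $v$ of $\mathbb Z[i]$. As $A^2-qB^2\equiv(A+B)^2\pmod2$ is odd, exactly one of $A,B$ is divisible by $1+i$.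

Suppose it is $A$. Then multiply $\Pi$ by a unit $U+V\sqrt q$ with $U,V\in\mathbb Z$ and $U^2-qV^2=-1$. For $q=5$ this is $2+\sqrt5$. In general it is the cube of the fundamental unit of $\mathbb Q(\sqrt q)$: that unit has norm $-1$ because $q\equiv1\pmod4$ is prime, and its cube is $\equiv1$ modulo $2$ (as $|\mathbb F_4^*|=3$), hence lies in $\mathbb Z[\sqrt q]$. Modulo $4$, $U^2-V^2\equiv-1$, so $U$ is even and $V$ is odd. The new $A$ is $AU+qBV$, which is odd; the new $B$ is $AV+BU$, which is divisible by $1+i$. Finally multiply by a power of $i$ to make $A$ primary.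

If $B=0$, then $v\gamma=A^2$ and $p^n=(NA)^2$ is a square, which is impossible since $n$ is odd. So $B\ne0$. Since $2\mid B^2$ and $A^2\equiv1\pmod4$, $v\gamma\equiv1\pmod2$, so $v\equiv1\pmod2$ and $v=\pm1$. Write $B=i^j(1+i)^mB_0$ with $m\ge1$ and $B_0$ primary. Then $B^2=\pm(2i)^mB_0^2$ with $B_0^2\equiv1\pmod4$ has real part divisible by $4$. So $vc_n\equiv\mathrm{Re}\,A^2\equiv1\pmod4$, and $v=1$.

**Step 5: $s\in\{\omega,1+\omega\}$ leads to (II).** Write $s=\omega+s_0$ with $s_0\in\{0,1\}$ and $\Pi=1+st+2(z_1+z_2\omega)$ with $z_1,z_2\in\mathbb Z[i]$. As $(1-i)t=2$,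
$$(1-i)\Pi=\big[(1-i)+2s_0+2(1-i)z_1\big]+2\big[1+(1-i)z_2\big]\omega=A+B\sqrt q,$$
where $B=1+(1-i)z_2$ is odd and $A-B$ is divisible by $1-i$. So $A$ is odd too, and $A,B\ne0$. Here $A^2-qB^2=(1-i)^2N_{L/\mathbb Q(i)}(\Pi)=2v\gamma$ with a unit $v$. Multiply by a power of $i$ to make $A$ primary, and write $B=i^jB_0$ with $B_0$ primary. Now $A^2-qB^2\equiv1-(-1)^j\pmod4$, and $2v\gamma$ is not divisible by $4$, so $j$ is odd. Replacing $B$ by $-B$ if necessary, that is, $\Pi$ by its conjugate over $\mathbb Q(i)$ and $\mathfrak P$ by $\mathfrak P'$, we have $B=iB_0$. Then $2v\gamma=A^2+qB_0^2\equiv2\pmod4$, so $v\gamma\equiv1\pmod2$ and $v=\pm1$. Put $u=v$.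

**Step 6: $A$ and $B$ are coprime.** A common prime $g$ is odd because $A$ is odd, and $g^2$ divides $2\pi^n$, so $g$ is associate to $\pi$. Then $\pi\mid\Pi$ in $\mathcal O_L$ (as $\pi$ is prime to $1-i$), that is $\mathfrak P\mathfrak P'\mid\mathfrak P^n$, with $\mathfrak P$ named so that $\mathfrak P^n=(\Pi)$. This is a contradiction. $\square$

**Example.** For $41$, $\Pi=3-2i+(i-1)\omega\equiv1+\omega t\pmod2$ and $(1-i)\Pi=1-4i+i\sqrt5$, the pair used above. This is Step 5 with $s=\omega$.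

## 7. From $(X,Y)$ to $(x,y)$: proof of Theorems 2 and 3

Take $\Pi,A,B,n$ and $\gamma=\pi^n$ from Lemma 7, and $X,Y,\sigma_x,\sigma_y,T,\eta(\cdot)$ from Section 5.

**Step 1: $k$ is well defined.** Note $q\nmid x$, because $p\ne q$ and $x^2\equiv p\pmod q$. Put $\alpha=(c+di)/x$ modulo $q$. Then $\alpha\bar\alpha\equiv p/x^2\equiv1\pmod q$, so
$$\Big(\frac\alpha{\bar\lambda}\Big)_4=\Big(\frac{\bar\alpha}\lambda\Big)_4^{-1}=\Big(\frac\alpha\lambda\Big)_4=:\eta=i^k .$$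
Since $N\lambda=q$, $\alpha^{(q-1)/4}\equiv i^k$ modulo both $\lambda$ and $\bar\lambda$, i.e. modulo $q$. Distinct powers of $i$ are incongruent modulo $q$, because their differences have norm $2$ or $4$; so $k$ is unique modulo $4$.

**Step 2: relate $X,Y$ to powers of $x+y\sqrt{-q}$.** Put $\sqrt{-q}:=i\sqrt q$ and let $\sigma$ be the automorphism $i\mapsto-i$, $\sqrt q\mapsto-\sqrt q$ of $L$, with fixed field $\mathbb Q(\sqrt{-q})$. Since $\bar AB-A\bar B=2i\,\mathrm{Im}(\bar AB)$,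
$$(A+B\sqrt q)(\bar A-\bar B\sqrt q)=|A|^2-q|B|^2+2\,\mathrm{Im}(\bar AB)\sqrt{-q} .$$
In (I) this is $X+Y\sqrt{-q}$, and in (II) it is $2(X+Y\sqrt{-q})$. As $(1-i)(1+i)=2$ and $i\,\sigma(i)=1$, we get $\Pi\,\sigma(\Pi)=X+Y\sqrt{-q}$ in both cases. This is the norm of $\Pi$ to $\mathbb Q(\sqrt{-q})$. The prime $\mathfrak p=\mathfrak P\cap\mathbb Z[\sqrt{-q}]$ has norm $p$ and is the relative norm of $\mathfrak P$, so $X+Y\sqrt{-q}$ generates $\mathfrak p^n$. The primes over $p$ are $(x\pm y\sqrt{-q})$, so $\mathfrak p=(x'+y'\sqrt{-q})$ with $x'=\sigma_1x$, $y'=\sigma_2y$, $\sigma_1,\sigma_2=\pm1$. Put $(x+y\sqrt{-q})^n=x_n+y_n\sqrt{-q}$. As $n$ is odd, $x_n$ is odd in $x$ and even in $y$, and $y_n$ is even in $x$ and odd in $y$, so $(x'+y'\sqrt{-q})^n=\sigma_1x_n+\sigma_2y_n\sqrt{-q}$. The units of $\mathbb Z[\sqrt{-q}]$ are $\pm1$, hence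
$$X=\pm\sigma_1x_n,\qquad Y=\pm\sigma_2y_n\qquad\text{(same sign)}. \tag{18}$$

**Step 3: replace $x_n,y_n$ by $x,y$.** We have
$$\frac{x_n}x=\sum_{l=0}^{(n-1)/2}\binom n{2l}x^{n-1-2l}(-q)^ly^{2l},\qquad\frac{y_n}y=\sum_{l=0}^{(n-1)/2}\binom n{2l+1}x^{n-1-2l}(-q)^ly^{2l}.$$
Exactly one of $x,y$ is even. If $y$ is even, only $l=0$ survives modulo $4$, giving $x^{n-1}$ and $nx^{n-1}$. If $x$ is even, only $l=\frac{n-1}2$ survives, giving $n(-q)^{(n-1)/2}y^{n-1}$ and $(-q)^{(n-1)/2}y^{n-1}$. Since $n\equiv1\pmod8$, all four are $\equiv1\pmod4$. So $x_n/x\equiv y_n/y\equiv1\pmod4$. Therefore $x_n,y_n$ have odd parts $\equiv1\pmod4$, $\delta(x_n)=\delta(x)$ and $\delta(y_n)=\delta(y)$. Comparing with (18), $\sigma_xX=x_n$ and $\sigma_yY=y_n$, whence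
$$\delta(X)=\delta(x),\qquad\delta(Y)=\delta(y),\qquad\sigma_x\sigma_y=\sigma_1\sigma_2 .$$

**Step 4: rewrite Proposition 5 in terms of $\pi,x,y$.** Since $x_n\equiv x^n\pmod q$, (9) gives
$$\sigma_x\,\eta(X)=\eta(x_n)=\Big(\frac{\pi^nx^{-n}}\lambda\Big)_4=\eta^n=\eta .$$
Further $d_n\equiv d\pmod8$ by (17), $P=p^n\equiv p\pmod8$, and $T=(\frac A{\pi^n})_4(\frac B{\pi^n})_4^{-1}=(\frac A\pi)_4(\frac B\pi)_4^{-1}$ because $n\equiv1\pmod4$. In the second formula of Proposition 5, $\sigma_y\eta(X)=\sigma_y\sigma_x\cdot\sigma_x\eta(X)=\sigma_1\sigma_2\eta$. So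
$$T=(-1)^{d/4}\delta(y)\,\eta\quad(p\equiv1\bmod8),\qquad T=\delta(x)\,\sigma_1\sigma_2\,\eta\quad(p\equiv5\bmod8). \tag{19}$$

**Step 5: $p\equiv1\pmod8$.** We have $A^2\equiv qB^2\pmod\pi$ with $A,B$ prime to $\pi$, and $i\equiv-c/d\equiv d/c\pmod\pi$. Congruences modulo $\pi$ between $p$-integral rational numbers are congruences modulo $p$. So
$$q^{[p/8]}=q^{(p-1)/8}\equiv(A/B)^{(p-1)/4}\equiv T=(-1)^{d/4}\delta(y)\,i^k\equiv(-1)^{d/4}\delta(y)(d/c)^k .$$

**Step 6: $p\equiv5\pmod8$, where the leftover factor $B/A$ must be found.** Now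
$$q^{[p/8]}=q^{(p-5)/8}\equiv(A/B)^{(p-5)/4}\equiv T\cdot\frac BA\pmod\pi .$$
Modulo $\mathfrak P$ we have $A+B\sqrt q\equiv0$, since $\Pi\in\mathfrak P$, and $x'+y'i\sqrt q\equiv0$, since $\mathfrak p\subset\mathfrak P$. Inserting $\sqrt q\equiv-A/B$ into the second gives $x'\equiv iy'A/B$, that is
$$\frac BA\equiv\frac{iy'}{x'}=\sigma_1\sigma_2\,\frac{iy}x .$$
Both sides lie in $\mathbb Q(i)$ and $\mathfrak P\cap\mathbb Z[i]=(\pi)$, so this holds modulo $\pi$. The unknown sign $\sigma_1\sigma_2$ cancels against the one in (19):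
$$q^{[p/8]}\equiv\delta(x)\,\eta\,i\,\frac yx\equiv\delta(x)\,(d/c)^k\,\frac{dy}{cx}\pmod p .$$
This proves Theorem 3, and by Section 2 its case $q=5$ is Theorem 2. $\blacksquare$
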